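# Every Finite Graph Has a Completely Distinguishable Projection

## 1. Lifts of a projection, and $K_{3,3}$ drawn with one crossing

Draw a graph in the plane with some crossings, and at each crossing decide which strand goes over. With $p$ crossings this gives $2^p$ graphs in space. Can the drawing be chosen so that no two of these are the same?

All graphs are finite and are regarded as topological spaces.

**Definition (regular projection, lifts).** A *regular projection* of $G$ is a continuous map $\hat f:G\to\mathbb R^2$ whose only multiple points are finitely many transversal double points, none of which is the image of a vertex. If it has $p$ double points, choosing over/under information at each of them gives $2^p$ spatial embeddings $G\to\mathbb R^3$, the *lifts* of $\hat f$. We write a lift as $f=(\hat f,h)$ with a height function $h:G\to\mathbb R$; at a double point the over strand has the larger $h$.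

**Definition (equivalence, CDP).** For spatial embeddings write $f\cong g$ if there is an ambient isotopy $\Phi_t$ of $\mathbb R^3$, $t\in[0,1]$, with $\Phi_0=\mathrm{id}$ and $\Phi_1\circ f=g$. We compare maps, so vertices and edges keep their labels. The projection $\hat f$ is *completely distinguishable* (a CDP) if no two different lifts are equivalent. A projection without double points is a CDP.

**Example.** Let $G$ be a circle and $\hat f(s)=(\cos s,\sin 2s)$, a figure eight whose only double point is the origin ($s=\pi/2,\,3\pi/2$). Its two lifts are $f_\pm(s)=(\cos s,\sin 2s,\pm\sin s)$. The curves $(\cos s,(1-t)\sin 2s,\pm\sin s)$ are smoothly embedded for every $t\in[0,1]$, because $(\cos s,\pm\sin s)$ is already injective and immersed. So $f_\pm\cong(\cos s,0,\pm\sin s)$, and a half turn about the first axis takes one of these circles to the other as maps. Thus $f_+\cong f_-$, and the figure eight is not a CDP. The round circle is one. So the drawing matters.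

The question whether every graph has a CDP is Conjecture 3.4 of "§ 3. Completely Distinguishable Projection", http://knot.kaist.ac.kr/3rdkgtf/2005.6.29/Nikkuni2.pdf. The complete graphs $K_n$ and the complete bipartite graphs $K_{m,n}$ are known to have one. We start with the smallest interesting case, $K_{3,3}$ with one crossing, and prove it with a tool that we keep for the whole talk.

**Definition (deleted product).** Let $D_2\subset G\times G$ be the union of all $\sigma\times\tau$ over pairs of disjoint closed cells (vertices or edges) of $G$. Orient every edge $e$, with initial vertex $e_0$ and terminal vertex $e_1$, and give $e\times g$ the product orientation, so that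
$$\partial(e\times g)=e_1\times g-e_0\times g-e\times g_1+e\times g_0 .$$

For a triangle with vertices $1,2,3$ there are no two disjoint edges. Then $D_2$ has six vertices $(i,j)$ and six edges $i\times jk$, $jk\times i$, and it is a hexagon. There are no 2-cells.

**Definition (degree).** If $f$ is a spatial embedding, then $F_f(x,y)=\dfrac{f(x)-f(y)}{|f(x)-f(y)|}$ is a map $D_2\to S^2$, since $x\ne y$ on $D_2$. For a cellular 2-cycle $z\in Z_2(D_2;\mathbb Z)$, let $\deg_f(z)\in\mathbb Z=H_2(S^2)$ be the image of its class.

If $\Phi_t$ is an ambient isotopy from $f$ to $f'$, the maps $F_{\Phi_t\circ f}$ form a homotopy, so $\deg_f=\deg_{f'}$. We orient $S^2$ so that the chart $(X,Y,Z)\mapsto(X/Z,Y/Z)$ at the north pole preserves orientation. All our projections are piecewise smooth, and straight near the double points. At a crossing of $e$ and $g$ put $q(e,g)=\operatorname{sign}\det(\hat f'_e,\hat f'_g)=-q(g,e)$.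

**Lemma 1 (crossing formula).** Suppose every double point of $\hat f$ is a crossing of two disjoint edges, and let $f=(\hat f,h)$ be a lift. Then $\deg_f(z)$ is the sum over the crossings of the following contributions: a crossing of $e$ and $g$ contributes
$$-q(e,g)\,z(e\times g)\ \text{ if $e$ is over,}\qquad +q(e,g)\,z(g\times e)\ \text{ if $g$ is over.}$$

*Proof.* We count preimages of the north pole $n$. Let $P=F_f^{-1}(n)$. A point $(x,y)\in D_2$ lies in $P$ iff $\hat f(x)=\hat f(y)$ and $h(x)>h(y)$. So $P$ has exactly one point for each crossing, and it is interior to the 2-cell (over edge)$\times$(under edge), which belongs to $D_2$ because the edges are disjoint.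

The composite $H_2(D_2)\to H_2(S^2)\to H_2(S^2,S^2\setminus n)$, whose second map is an isomorphism because $S^2\setminus n$ is contractible, equals $H_2(D_2)\to H_2(D_2,D_2\setminus P)\to H_2(S^2,S^2\setminus n)$. By excision $H_2(D_2,D_2\setminus P)$ is the direct sum of the local groups at the points of $P$. At each of them $z$ gives its coefficient on the surrounding 2-cell times the orientation generator. So $\deg_f(z)$ is the sum over $P$ of coefficient times local degree.

Let $e$ be over $g$. In the chart at $n$ the map is $(x,y)\mapsto(\hat f(x)-\hat f(y))/(h(x)-h(y))$. The denominator is positive near the point and can be deformed to $1$ without creating new zeros. The numerator is affine with matrix $(\hat f'_e,-\hat f'_g)$. So the local degree is $\operatorname{sign}\det(\hat f_e',-\hat f_g')=-q(e,g)$, which is the first formula. Exchanging the roles of $e$ and $g$ gives $-q(g,e)z(g\times e)=q(e,g)z(g\times e)$, the second. $\square$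

Hence, when one crossing of $e$ and $g$ is changed, $\deg(z)$ changes by $\pm\varphi_{eg}(z)$, where
$$\varphi_{eg}(z):=z(e\times g)+z(g\times e).$$
We call $\varphi_{eg}$ the *crossing functional*.

**Proposition 2.** A regular projection of $K_{3,3}$ with exactly one double point, which is a crossing of two disjoint edges, is a CDP.

*Proof.* We need one 2-cycle $z$ with $\varphi_{eg}(z)\neq0$. Let the vertices be $a_1,a_2,a_3$ and $b_1,b_2,b_3$, and orient the edges from $a_i$ to $b_j$. For $i\neq k$ let $s(i,k)$ be the sign of the permutation $(1,2,3)\mapsto(i,k,m)$, where $m$ is the third index. Put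
$$z(a_ib_j\times a_kb_l)=s(i,k)\,s(j,l)\qquad(i\ne k,\ j\neq l).$$
*It is a cycle.* Consider the 1-cell $b_j\times a_kb_l$ with $j\ne l$. The 2-cells $e\times a_kb_l$ that contain it have $e=a_ib_j$ with $i\neq k$. There are two such $i$, both enter $\partial z$ with sign $+$, and $s(i,k)$ has opposite values for them. So the coefficient is $0$. For $a_i\times a_kb_l$ the two edges are $a_ib_j$, $j\ne l$, both with sign $-$, and $s(j,l)$ takes opposite values. The 1-cells $e\times v$ are treated in the same way with the second arguments of $s$. *The value:* $s(k,i)s(l,j)=s(i,k)s(j,l)$, so $z(g\times e)=z(e\times g)$ and $\varphi_{eg}(z)=\pm2$ for all disjoint edges $e,g$. The two lifts have degrees that differ by $2$ on $z$, so they are not equivalent. $\square$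

Such a projection exists. Take the hexagon $a_1b_1a_2b_2a_3b_3$, draw the long diagonals $a_1b_2$ and $b_1a_3$ inside, where they cross once, and draw $a_2b_3$ outside.

## 2. Several crossings: independence of the crossing functionals

What changes for $p$ crossings? Suppose all crossings are between disjoint edges, let $X$ be the set of crossing pairs, and suppose each pair in $X$ crosses once. If two equivalent lifts differ exactly at the pairs in $S\subset X$, then Lemma 1 gives
$$\sum_{\{e,g\}\in X}\varepsilon_{eg}\,\varphi_{eg}(z)=0\quad\text{for all } z\in Z_2(D_2;\mathbb Z),\tag{1}$$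
with $\varepsilon_{eg}\in\{\pm1\}$ on $S$ and $\varepsilon_{eg}=0$ on $X\setminus S$. So *if the crossing functionals of $\hat f$ are linearly independent over $\mathbb Q$, then $\hat f$ is a CDP.* One number no longer suffices: we need $p$ independent functionals, in a drawing still to be found.

Some drawings do not work. Draw all three long diagonals $D_1,D_2,D_3$ of the hexagon inside, slightly perturbed, so that they cross pairwise.

- The degree cannot separate the eight lifts. The cycle condition in the proof of Proposition 2 says that changing one of $i,j,k,l$ to the third possible value changes the sign of $z$. The six ordered pairs $(i,k)$ are connected by such changes, and so are the pairs $(j,l)$. Hence $Z_2(D_2;\mathbb Q)$ is one-dimensional, and three functionals on it are dependent.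
- In fact two lifts are equivalent. Inscribe the hexagon in the unit circle, with $D_1$ on a diameter. In the lift with $D_1$ above $D_2$ above $D_3$, keep everything except $D_1$ in the closed unit ball, raise $D_1$ to the vertical semi-ellipse with semi-axis $2$ over its diameter, and rotate this arc about the diameter through the outside of the hexagon to the bottom. At position $x\in(-1,1)$ along the diameter the arc has distance $2\sqrt{1-x^2}$ from the axis, and every point of the unit ball at this position has distance at most $\sqrt{1-x^2}$. So the arc meets nothing on the way except its ends. We reach the lift with $D_2$ above $D_3$ above $D_1$, which differs from the first at two crossings.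

So the drawing must be chosen with care. The goal is the following.

**Theorem A.** Every finite graph $G$ has a completely distinguishable regular projection.

A sharper statement, Theorem B, is stated and proved in Section 8.

Two reductions cost nothing. *Disconnected graphs:* put CDPs of the components in disjoint discs. If two lifts of the union are equivalent, so are their restrictions to each component, hence they have the same over/under data on each component, that is, everywhere. *Subdivision:* adding vertices changes neither the space $G$ nor the relation $\cong$, and a regular projection of a subdivision is a regular projection of $G$ with the same lifts. So from now on $G$ is connected and simple.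

## 3. Depth-first trees and fork pairs

We want a drawing whose crossings are described by little data. Recall that a connected graph has a *depth-first-search* (or *normal*) spanning tree $T$ with root $r$: the two ends of every non-tree edge are comparable in the tree order. Take such a tree. For each non-tree edge $xw$, with $w$ a proper ancestor of $x$, insert a new vertex $\ell$ in the edge, put $x\ell$ into the tree, and leave $\ell w$ outside. Call the results again $G$ and $T$. Then $G$ is simple, $T$ is a spanning tree, and every non-tree edge, from now on called a **cotree edge**, $e$ joins a leaf $\ell_e$ of $T$ to a proper ancestor $w_e$ of $\ell_e$. The leaf $\ell_e$ has degree $2$ in $G$, distinct cotree edges have distinct leaves, and $w_e$ is not the parent of $\ell_e$ (the parent is $x\neq w_e$).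

**Notation.** $\mathrm{dep}(v)$ is the distance from $r$ to $v$ in $T$. $T_y$ is the subtree formed by $y$ and its descendants. "Ancestor of $v$" includes $v$ unless we say "proper"; likewise for descendants. $y_e$ is the child of $w_e$ that is an ancestor of $\ell_e$; since $w_e$ is not the parent of $\ell_e$, we have $y_e\ne\ell_e$. For cotree edges $e\neq f$ let $v$ be the last common ancestor of $\ell_e$ and $\ell_f$. Both are leaves, so $v$ is a proper ancestor of both, and there are children $i\ne j$ of $v$ with $\ell_e\in T_i$, $\ell_f\in T_j$. The letters $v,i,j$ keep this meaning.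

**Definition (fork pairs).** $\{e,f\}$ is a *fork pair* if $w_e$ and $w_f$ are both proper ancestors of $v$; then $w_e,w_f$ are comparable. It is *adjacent* if $w_e=w_f$. Let $\mathcal F$ be the set of fork pairs with $w_e\neq w_f$. We write such a pair as $(e,f)$ with $\mathrm{dep}(w_e)<\mathrm{dep}(w_f)$ and call $e$ the *outer* and $f$ the *inner* edge.

The two edges of a pair in $\mathcal F$ are disjoint, because $\ell_e\neq\ell_f$, $w_e\ne w_f$, and the $w$'s are not leaves. A pair is an adjacent fork pair iff $y_e=y_f$: if $w_e=w_f$ is a proper ancestor of $v$, both $y$'s are its child towards $v$; conversely, if $y_e=y_f=y$, then $v\in T_y$.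

**Example ($K_{3,3}$).** Take the path $a_1b_1a_2b_2a_3b_3$ with root $a_1$ as the tree. The non-tree edges give four cotree edges: $\alpha$ from a leaf below $b_2$ to $a_1$; $\beta$ from a leaf below $b_3$ to $a_1$; $\gamma$ from a leaf below $a_3$ to $b_1$; $\delta$ from a leaf below $b_3$ to $a_2$. The last common ancestor is $b_2$ for the pairs containing $\alpha$, it is $a_3$ for $\{\beta,\gamma\}$ and $\{\gamma,\delta\}$, and it is $b_3$ for $\{\beta,\delta\}$. All six pairs are fork pairs; $\{\alpha,\beta\}$ is adjacent, and $\mathcal F=\{(\alpha,\gamma),(\alpha,\delta),(\beta,\gamma),(\beta,\delta),(\gamma,\delta)\}$.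

We shall see that only fork pairs can cross. This shows why the natural first attempt stops. To prove independence one would like, for each crossing, an explicit 2-cycle that sees only this crossing. The simplest 2-cycles are tori $C\times C'$ with $C,C'$ disjoint cycles of $G$, and the obvious cycle through $e$ is its fundamental cycle, $e$ together with the tree path $[\ell_e\to w_e]$. But for $(e,f)\in\mathcal F$ both fundamental cycles contain $v$, so they are never disjoint. In $K_{3,3}$ there are no two disjoint cycles at all. So we do not construct cycles. We assume a relation (1), find its shape, and choose the drawing so that no nonzero relation fits.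

## 4. Drawing the cotree edges along the contour of the tree

**Purpose.** We build a drawing from an order and a sign pattern, with the tree uncrossed, and read off which pairs cross.

**Data.** For every $v$, a linear order $\pi_v$ of its children; for every cotree edge $e$, a *side* $\lambda(e)\in\{-1,+1\}=\{L,R\}$, with $L=-1$ and $R=+1$. If $T$ is a single vertex there is nothing to do, so assume it is not.

**The contour.** Embed $T$ in $S^2$ with rotation (parent, then the children in the order $\pi_v$) at each $v$. Let $N$ be a closed disc neighborhood of $T$, realized as the mapping cylinder of the contour walk around $T$: there is a map $\partial N\times[0,1]\to N$ that is the inclusion on $\partial N\times0$, is injective on $\partial N\times[0,1)$ with image $N\setminus T$, and maps $\partial N\times 1$ onto $T$ as the contour walk. Let the walk rest at each corner, so that each corner at a vertex comes from a nondegenerate arc of $\partial N$, a *corner arc* of that vertex. Cut $\partial N$ at a point of the root corner arc lying between the last and the first child of $r$. This makes $\partial N$ linearly ordered.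

For $y\neq r$ with parent $w$, let $J_y$ be the open arc traversed between leaving $w$ towards $y$ and returning; it contains all corner arcs of vertices of $T_y$. In the corner arcs of $w$ choose arcs $A^L_y$ immediately before and $A_y^R$ immediately after $J_y$, all these arcs disjoint. Let $J_y^+=A^L_y\cup J_y\cup A^R_y$, with the gaps filled. For the children $i$ of $v$ the intervals $J_i^+$ are disjoint and ordered by $\pi_v$, and $J_i^+\subset J_v$ if $v\ne r$.

**The cotree edges.** The edge $e$ gets one endpoint on $\partial N$ in the corner arc of $\ell_e$, again called $\ell_e$, and another one, its *top*, in $A_{y_e}^{\lambda(e)}$, which lies in a corner arc of $w_e$. All endpoints are distinct. Within one arc $A^L_y$ or $A^R_y$, order the tops in the *reverse* of the order of their leaves. Join the endpoints to their vertices along $\{pt\}\times[0,1]$; these arcs do not meet each other or $T$ except at their end vertices. The complement $D=S^2\setminus\operatorname{int}N$ is a disc. Identify it with a round disc in $\mathbb R^2\subset\mathbb R^2\cup\{\infty\}=S^2$, with $\infty\in\operatorname{int}N$ off the drawing, and join the two endpoints of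 $e$ by a straight chord of $D$. Choose the endpoints generically in their order, so that no three chords are concurrent. Everything can be taken piecewise smooth.

We call the result a *tree drawing*. It is a regular projection in which tree edges are not crossed, no edge crosses itself, and two cotree edges cross at most once, namely iff their endpoints interlace on $\partial N$.

**Lemma 3 (crossing rule).** Let $e\ne f$ be cotree edges.
1. If $\{e,f\}$ is not a fork pair, they do not cross.
2. If $(e,f)\in\mathcal F$ ($f$ inner), they cross iff ($\lambda(f)=L$ and $\ell_e<\ell_f$) or ($\lambda(f)=R$ and $\ell_e>\ell_f$).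
3. If $\{e,f\}$ is an adjacent fork pair, they cross iff $\lambda(e)\ne\lambda(f)$ and the one with side $R$ has the smaller leaf.

*Proof.* (1) By symmetry say $w_e$ is not a proper ancestor of $v$. Both $w_e$ and $v$ are ancestors of $\ell_e$, so $w_e\in T_i\cup\{v\}$ and $y_e\in T_i$. If $w_e=v$, the top of $e$ lies in $A_i^L\cup A_i^R$; if $w_e\in T_i$, it lies in $J_i$. So both ends of $e$ lie in $J_i^+$. The leaf end of $f$ lies in $J_j$, outside $J_i^+$. If $w_f$ is a proper ancestor of $v$, then $v\neq r$, $y_f$ is an ancestor of $v$, and the top of $f$ lies outside $J_{y_f}\supseteq J_v\supset J_i^+$. Otherwise, as for $e$, the top of $f$ lies in $J_j^+$. So both ends of $f$ are outside the interval $J_i^+$ and there is no interlacing.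

(2) Both $w_e$ and $w_f$ are ancestors of $v$ and $w_f$ is deeper, so $w_f$ is a descendant of $y_e$ and $J^+_{y_f}\subset J_{w_f}\subset J_{y_e}$. Also $y_f$ is an ancestor of $v$, so $\ell_e\in J_v\subset J_{y_f}$. Hence $\ell_e$ and both ends of $f$ lie in $J^+_{y_f}$, while the top of $e$ lies outside $J_{y_e}$. So the ends interlace iff $\ell_e$ lies between the two ends of $f$. The top of $f$ lies before $J_{y_f}$ if $\lambda(f)=L$, and then the condition is $\ell_e<\ell_f$. It lies after $J_{y_f}$ if $\lambda(f)=R$, and then the condition is $\ell_f<\ell_e$.

(3) Now $y_e=y_f=y$ and $\ell_e,\ell_f\in J_y$. With equal sides the reverse order of the tops makes the chords nested. If $\lambda(e)=R$ and $\lambda(f)=L$, the top of $f$ precedes both leaves and the top of $e$ follows both, so the ends interlace iff $\ell_e<\ell_f$. $\square$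

So for pairs in $\mathcal F$ only the side of the *inner* edge and the order of $i,j$ matter. Put $\rho_v(i,j)=+1$ if $i$ precedes $j$ in $\pi_v$, and $-1$ otherwise. Since $\ell_e<\ell_f$ iff $\rho_v(i,j)=+1$, part (2) reads
$$(e,f)\in\mathcal F\ \text{ crosses}\iff \lambda(f)\,\rho_v(i,j)=-1.\tag{2}$$

**Example ($K_{3,3}$, continued).** By (2), the pairs $(\alpha,\gamma),(\alpha,\delta),(\beta,\gamma),(\gamma,\delta)$ are uncrossed iff, respectively, the numbers
$$\lambda(\gamma)\rho_{b_2}(\ell_\alpha,a_3),\quad \lambda(\delta)\rho_{b_2}(\ell_\alpha,a_3),\quad \lambda(\gamma)\rho_{a_3}(b_3,\ell_\gamma),\quad \lambda(\delta)\rho_{a_3}(\ell_\gamma,b_3)$$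
equal $+1$. Their product is $-1$, so an odd number of these pairs cross. One crossing is possible: choose the signs so that any three of the numbers are $+1$, choose $\rho_{b_3}(\ell_\beta,\ell_\delta)=\lambda(\delta)$ to uncross $(\beta,\delta)$, and choose $\lambda(\alpha)=\lambda(\beta)$.

## 5. The shape of a relation between crossing functionals

In this section $\hat f$ is a tree drawing in which *no adjacent fork pair crosses*. By Lemma 3 its set $X$ of crossing pairs satisfies $X\subset\mathcal F$, and all crossings are between disjoint edges, so Section 2 applies. Orient each cotree edge from $\ell_e$ to $w_e$, and tree edges arbitrarily. Let $\varepsilon\in\mathbb Q^X$ satisfy (1). Put $a(e,g)=a(g,e)=\varepsilon_{eg}$ for $\{e,g\}\in X$, and $a(e,g)=0$ for all other pairs of disjoint edges. In particular $a(e,g)=0$ if $e$ or $g$ is a tree edge.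

**Proposition 4.** There are rational numbers $x_f$ ($f$ cotree) and $t_v(i,j)=t_v(j,i)$ ($i\neq j$ children of $v$) such that for every $(e,f)\in\mathcal F$, with $f$ inner,
$$a(e,f)=x_f+t_v(i,j).\tag{3}$$

So a relation has the same shape as the crossing rule (2): one term for the inner edge, one for the pair of branches. For $K_{3,3}$ this already suffices. By (3),
$$a(\alpha,\gamma)-a(\alpha,\delta)-a(\beta,\gamma)+a(\gamma,\delta)=(x_\gamma+t)-(x_\delta+t)-(x_\gamma+t')+(x_\delta+t')=0$$
with $t=t_{b_2}(\ell_\alpha,a_3)$ and $t'=t_{a_3}(\ell_\gamma,b_3)$. So if exactly one of the four pairs crosses and $(\beta,\delta)$ does not, its coefficient is $0$.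

The proof of Proposition 4 has four steps.

**Step 1: turn the relation into a coboundary.** Let $u\in C^2(D_2;\mathbb Q)$ be the cochain $u(e\times g)=a(e,g)$. By (1) it vanishes on $Z_2(D_2;\mathbb Q)=\ker\partial$. So $u$ factors through $\operatorname{im}\partial\subset C_1(D_2;\mathbb Q)$, and extending linearly we get $\tilde c:C_1\to\mathbb Q$ with $u=\tilde c\circ\partial$. For an edge $e$ and a vertex $v\notin e$ put $c(e,v)=\frac12\bigl(\tilde c(v\times e)-\tilde c(e\times v)\bigr)$. The boundary formula gives
$$u(e\times g)=\tilde c(e_1\times g)-\tilde c(e_0\times g)-\tilde c(e\times g_1)+\tilde c(e\times g_0),$$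
$$u(g\times e)=\tilde c(g_1\times e)-\tilde c(g_0\times e)-\tilde c(g\times e_1)+\tilde c(g\times e_0).$$
Both left sides equal $a(e,g)$. Taking half the sum, we get for all disjoint edges $e,g$
$$a(e,g)=c(e,g_1)-c(e,g_0)+c(g,e_1)-c(g,e_0).\tag{4}$$
Put $c(\bar e,v)=-c(e,v)$ for the reversed edge $\bar e$. Then the right side of (4) changes sign when one edge is reversed, so (4) with $a=0$ may be used with any orientation of tree edges. For vertices $P,Q$ let $[P\to Q]$ be the tree path; in sums over $h\in[P\to Q]$ the edges $h$ are oriented from $P$ to $Q$.

**Step 2: use the freedom in $c$.** Let $b$ be an antisymmetric function on ordered pairs of distinct vertices. Replace $c(e,v)$ by $c(e,v)-\bigl(b(e_1,v)-b(e_0,v)\bigr)$ for all $e$ and all $v\notin e$. The right side of (4) changes by minus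
$$b(e_1,g_1)-b(e_0,g_1)-b(e_1,g_0)+b(e_0,g_0)+b(g_1,e_1)-b(g_0,e_1)-b(g_1,e_0)+b(g_0,e_0)=0,$$
so (4) stays true.

**Lemma 5 (normalization).** We may assume $c(h,z)=0$ whenever $h$ is a tree edge and $z$ is a proper ancestor of both ends of $h$, or a proper descendant of both ends of $h$.

*Proof.* We choose $b$ so that its difference along $h$ equals $c(h,z)$ in these cases. For $A\neq r$ let $s$ be the child of $r$ with $A\in T_s$ and put $b(A,r)=\sum_{h\in[s\to A]}c(h,r)$. For a proper ancestor $B$ of $A$ put
$$b(A,B)=b(A,r)-\sum_{k\in[r\to B]}c(k,A),$$
which for $B=r$ is consistent. Here $A\notin k$, since $A$ is a proper descendant of $B$. Put $b(B,A)=-b(A,B)$, and $b=0$ on incomparable pairs.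

(i) *Let $z$ be a proper ancestor of both ends of $h$.* Both ends of $h$ lie in the same $T_s$, and $b(h_1,r)-b(h_0,r)=c(h,r)$, because the paths from $s$ to $h_0$ and $h_1$ differ by $h$. Each $k\in[r\to z]$ is disjoint from $h$, so (4) with $a(h,k)=0$ gives $-(c(k,h_1)-c(k,h_0))=c(h,k_1)-c(h,k_0)$. Therefore
$$b(h_1,z)-b(h_0,z)=c(h,r)+\sum_{k\in[r\to z]}\bigl(c(h,k_1)-c(h,k_0)\bigr)=c(h,r)+c(h,z)-c(h,r)=c(h,z).$$

(ii) *Let $z$ be a proper descendant of both ends of $k$, with $k_1$ the child of $k_0$.* Then $b(k_1,z)-b(k_0,z)=-b(z,k_1)+b(z,k_0)$. The terms $b(z,r)$ cancel, and the sums over $[r\to k_1]$ and $[r\to k_0]$ differ by the term $c(k,z)$. So the difference is $c(k,z)$.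

After the replacement of Step 2 with this $b$, the asserted values are $0$. $\square$

**Step 3: move the endpoints of $e$ and $f$ along the tree.** Assume the normalization. For a cotree edge $g$ and a disjoint tree edge $h$, (4) with $a(g,h)=0$ gives
$$c(g,h_1)-c(g,h_0)=c(h,\ell_g)-c(h,w_g).\tag{5}$$
Define $t_v(i,j)=c(iv,j)+c(jv,i)$, with $iv$ oriented from $i$ to $v$ and $jv$ from $j$ to $v$; this is symmetric in $i,j$. If $w_f\ne r$, let $p_f$ be the parent of $w_f$ and put $x_f=c(f,p_f)-c(f,y_f)$, which makes sense because $y_f\neq\ell_f$. If $w_f=r$, put $x_f=0$.

Let $(e,f)\in\mathcal F$. Then $w_f\ne r$, $y_f$ is an ancestor of $v$, and $w_e$ is an ancestor of $p_f$. By (4),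
$$a(e,f)=\bigl[c(e,w_f)-c(e,\ell_f)\bigr]+\bigl[c(f,w_e)-c(f,\ell_e)\bigr].$$

*First bracket.* The path $[\ell_f\to w_f]$ avoids $\ell_e$, which is not an ancestor of $\ell_f$, and $w_e$, which is a proper ancestor of $w_f$. Summing (5) with $g=e$ along it, the bracket is $\sum_{h\in[\ell_f\to w_f]}(c(h,\ell_e)-c(h,w_e))$. Here $c(h,w_e)=0$, since $w_e$ is a proper ancestor of all vertices of the path. Also $c(h,\ell_e)=0$ for $h\in[v\to w_f]$, since $\ell_e$ is a proper descendant of $v$ and so of both ends of $h$. What remains is $\sum_{k\in[\ell_f\to v]}c(k,\ell_e)$.

*Second bracket.* Write it as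
$$\bigl[c(f,w_e)-c(f,p_f)\bigr]+x_f+\bigl[c(f,y_f)-c(f,\ell_e)\bigr].$$
Sum (5) with $g=f$ along $[p_f\to w_e]$, which avoids $\ell_f$ and $w_f$. The first term is $\sum(c(h,\ell_f)-c(h,w_f))=0$, since $\ell_f$ and $w_f$ are proper descendants of all vertices of this path. The path $[\ell_e\to y_f]$ avoids $\ell_f$, which is not an ancestor of $\ell_e$, and $w_f$, which is a proper ancestor of $y_f$. So the last term is $\sum_{h\in[\ell_e\to y_f]}(c(h,\ell_f)-c(h,w_f))$. Here $c(h,w_f)=0$, since $w_f$ is a proper ancestor of all vertices of the path, and $c(h,\ell_f)=0$ for $h\in[v\to y_f]$, since $\ell_f$ is a proper descendant of $v$. Hence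
$$a(e,f)=x_f+\sum_{h\in[\ell_e\to v]}c(h,\ell_f)+\sum_{k\in[\ell_f\to v]}c(k,\ell_e).\tag{6}$$

**Step 4: remove the dependence on the leaves.** Sum $a(h,k)=0$, in the form (4), over $h\in[\ell_e\to i]$ and $k\in[\ell_f\to v]$. These edges are disjoint: $h\subset T_i$, while $k\subset T_j$ or $k=jv$. The sums telescope to
$$\sum_{h\in[\ell_e\to i]}\bigl(c(h,v)-c(h,\ell_f)\bigr)+\sum_{k\in[\ell_f\to v]}\bigl(c(k,i)-c(k,\ell_e)\bigr)=0,$$
and $c(h,v)=0$ by the normalization. Separating the edge $iv$ from the first sum in (6) and substituting, we get
$$a(e,f)=x_f+c(iv,\ell_f)+\sum_{k\in[\ell_f\to v]}c(k,i).$$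
Now sum $a(iv,k)=0$ over $k\in[\ell_f\to j]$; these edges lie in $T_j$, so they are disjoint from $iv$. This gives
$$c(iv,j)-c(iv,\ell_f)+\sum_{k\in[\ell_f\to j]}\bigl(c(k,v)-c(k,i)\bigr)=0,$$
and $c(k,v)=0$. So $c(iv,\ell_f)+\sum_{k\in[\ell_f\to j]}c(k,i)=c(iv,j)$. The only edge of $[\ell_f\to v]$ left over is $jv$, hence
$$a(e,f)=x_f+c(iv,j)+c(jv,i)=x_f+t_v(i,j).\qquad\square$$

## 6. A nonzero relation uncrosses pairs

The shapes of (2) and (3) match, so a relation can be used to change signs in (2). The changed signs need not come from orders, so we must allow more.

**Definition (virtual configuration).** A *virtual configuration* is a pair $(\rho,\lambda)$, where $\lambda$ assigns sides as before and $\rho$ assigns to each $v$ and each ordered pair of distinct children $i,j$ of $v$ a sign $\rho_v(i,j)=-\rho_v(j,i)\in\{\pm1\}$, with no transitivity required. It is *linear* if $\rho$ comes from orders $\pi$. A pair $(e,f)\in\mathcal F$ is *crossed* in $(\rho,\lambda)$ iff $\lambda(f)\rho_v(i,j)=-1$; for linear $\rho$ this is actual crossing, by (2).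

For three children $1,2,3$ the signs $\rho(1,2)=\rho(2,3)=\rho(3,1)=+1$ are allowed, and they are not linear.

**Lemma 6.** Let $(\pi,\lambda)$ be data for a tree drawing in which no adjacent fork pair crosses, and let $X\subset\mathcal F$ be its set of crossing pairs. Suppose no virtual configuration has a crossed set that is a proper subset of $X$. Then $\varepsilon=0$ is the only $\varepsilon\in\mathbb Q^X$ that satisfies (1).

*Proof.* Let $\varepsilon\ne0$ satisfy (1), let $S=\{\varepsilon\neq0\}\subset X$, and put $\chi_f=-x_f$ with $x_f$ from Proposition 4. Then $a(e,f)=t_v(i,j)-\chi_f$ is nonzero on $S$ and zero on $\mathcal F\setminus S$. Pick $(e^0,f^0)\in S$. Its two values $t_v(i,j)$ and $\chi_{f^0}$ differ; let $\theta$ be a real number larger than the smaller one and at most the larger one. Cut all values at this threshold: let $\tau_v(i,j)=1$ if $t_v(i,j)\ge\theta$ and $0$ otherwise, and let $\xi_f=1$ if $\chi_f\ge\theta$ and $0$ otherwise. With $\rho$ the linear signs of $\pi$, put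
$$\rho'_v(i,j)=(-1)^{\tau_v(i,j)}\rho_v(i,j),\qquad \lambda'(f)=(-1)^{\xi_f}\lambda(f).$$
This is a virtual configuration, since $\tau_v$ is symmetric. A pair $(e,f)\in\mathcal F$ changes its status iff $\tau_v(i,j)\ne\xi_f$. Then $t_v(i,j)\ne\chi_f$, so the pair lies in $S\subset X$: it was crossed, and it becomes uncrossed. The pair $(e^0,f^0)$ does change. So the crossed set of $(\rho',\lambda')$ is a proper subset of $X$, against the assumption. $\square$

## 7. Weighted crossings and the optimal order

We now need a *linear* configuration that is minimal among *virtual* ones. The direct plan is to minimize the number of crossed pairs over all virtual configurations, and to hope that, for each $\lambda$, the minimum is attained by an order. With this unweighted count, that hope fails.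

**Example (a cyclic preference).** Let $r=u_0,u_1,u_2,v$ be a tree path, and let $v$ have children $1,2,3$. Let $1$ be a leaf with a cotree edge to $u_0$. Let $2$ have three leaf children, with two cotree edges to $u_1$ of side $R$ and one to $u_2$ of side $L$. Let $3$ have three leaf children, with two cotree edges to $u_1$ of side $L$ and one to $u_2$ of side $R$. Count the crossed pairs of $\mathcal F$ with last common ancestor $v$ by (2).

- Children $1,2$: the outer edge is at $1$, the inner edges are those at $2$. If $1$ precedes $2$, the inner edge of side $L$ is crossed, so the cost is $1$. If $2$ precedes $1$, the cost is $2$.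
- Children $1,3$: if $1$ precedes $3$, the cost is $2$. If $3$ precedes $1$, the cost is $1$.
- Children $2,3$: the inner edge from $2$ to $u_2$ (side $L$) meets the two outer edges at $3$, and these pairs are crossed iff $3$ precedes $2$. The inner edge from $3$ to $u_2$ (side $R$) meets the two outer edges at $2$, again crossed iff $3$ precedes $2$. So the costs are $0$ if $2$ precedes $3$, and $4$ otherwise.

The preferences are $1$ before $2$, $2$ before $3$, $3$ before $1$. The virtual minimum at $v$ is $2$, and every linear order costs at least $3$.

The cure is to let the deepest inner edges dominate. By Lemma 6 any positive weights on $\mathcal F$ will do. Put $M=2$ if $\mathcal F=\emptyset$ and $M=|\mathcal F|+1$ otherwise, and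
$$\Omega(\rho,\lambda)=\sum_{(e,f)\in\mathcal F\text{ crossed}}M^{\mathrm{dep}(w_f)}.$$

**Lemma 7.** For every $\lambda$, the minimum of $\Omega(\cdot,\lambda)$ over all $\rho$ is attained at a linear $\rho$.

*Proof.* *What one pair of children prefers.* $\Omega$ is a sum of independent contributions of the $(v,\{i,j\})$, so fix $v$. For a child $i$ of $v$ and $0\le D<\mathrm{dep}(v)$ let $s_i(D)=\sum\lambda(f)$ over the cotree edges $f$ with $\ell_f\in T_i$ and $\mathrm{dep}(w_f)=D$, and let $n_i(D)$ be the number of cotree edges $e$ with $\ell_e\in T_i$ and $\mathrm{dep}(w_e)<D$. Since $D<\mathrm{dep}(v)$, these $w_f,w_e$ are automatically proper ancestors of $v$. The contribution of $\{i,j\}$ for $\rho_v(i,j)=-1$ minus that for $\rho_v(i,j)=+1$ is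
$$\Delta(i,j)=\sum_DM^D\Delta_D,\qquad\Delta_D=s_j(D)n_i(D)-s_i(D)n_j(D).\tag{7}$$
Indeed, let $D=\mathrm{dep}(w_f)$. If the inner edge $f$ has its leaf in $T_j$, the pair is crossed for $\rho_v(i,j)=-1$ iff $\lambda(f)=+1$, and for $\rho_v(i,j)=+1$ iff $\lambda(f)=-1$. So it contributes $\lambda(f)M^D$ to the difference. If $f$ has its leaf in $T_i$, the roles are exchanged and it contributes $-\lambda(f)M^D$.

*The largest $D$ decides.* Each pair of $\mathcal F$ contributes $\pm1$ to one $\Delta_D$, so $\sum_D|\Delta_D|\le|\mathcal F|\le M-1$. If $D$ is the largest index with $\Delta_D\neq0$, the remaining terms of (7) have total absolute value at most $(M-1)M^{D-1}<M^D$ (there are none if $D=0$), while $|M^D\Delta_D|\ge M^D$. So $\Delta(i,j)$ has the sign of $\Delta_D$.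

*The order.* Put $r_i(D)=s_i(D)/n_i(D)$ if $n_i(D)>0$. If $n_i(D)=0$, put $r_i(D)=+\infty,-\infty,0$ according as $s_i(D)>0$, $<0$, $=0$. Order the children of $v$ by comparing the sequences $(r_i(D))_{D=\mathrm{dep}(v)-1,\dots,0}$ lexicographically, larger $D$ first, smaller values first, ties broken arbitrarily. We claim: *if $i$ precedes $j$, then $\Delta(i,j)\ge0$.* Then $\rho_v(i,j)=+1$ is at least as good as $-1$ for every such pair, and the lemma follows.

*Signs are read from ratios: if $\Delta_D\ne0$, then $\operatorname{sign}\Delta_D=\operatorname{sign}(r_j(D)-r_i(D))$.* If $n_i(D),n_j(D)>0$, then $\Delta_D=n_i(D)n_j(D)(r_j(D)-r_i(D))$. If $n_i(D)=0<n_j(D)$, then $\Delta_D=-s_i(D)n_j(D)$, so $r_i(D)=\pm\infty$ with the sign of $s_i(D)$ while $r_j(D)$ is finite. If $n_j(D)=0<n_i(D)$, then $\Delta_D=s_j(D)n_i(D)$, so $r_j(D)=\pm\infty$ with the sign of $s_j(D)$ while $r_i(D)$ is finite. If both vanish, $\Delta_D=0$.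

*The claim.* If all $\Delta_D$ vanish, $\Delta(i,j)=0$. Otherwise let $D$ be the largest index with $\Delta_D\neq0$. Suppose $n_i(D')=0$ for some $D'>D$. Then no cotree edge with leaf in $T_i$ has its top vertex at depth less than $D'$, so $s_i(D)=n_i(D)=0$ and $\Delta_D=0$, a contradiction. The same holds for $j$. So for all $D'>D$ we have $n_i(D'),n_j(D')>0$, and $\Delta_{D'}=0$ gives $r_i(D')=r_j(D')$. Since $i$ precedes $j$, it follows that $r_i(D)\le r_j(D)$. As $\Delta_D\ne0$, the previous paragraph gives $\Delta_D>0$, so $\Delta(i,j)>0$. $\square$

In the cyclic example $r_1(2)=0$, $r_2(2)=-\frac12$, $r_3(2)=\frac12$, so the weighted order is $2,1,3$.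

There are finitely many virtual configurations. By Lemma 7 the minimum $\Omega_{\min}$ of $\Omega$ over *all virtual* configurations is attained by actual data $(\pi,\lambda)$. **Among these $(\pi,\lambda)$ choose one with the fewest crossing adjacent fork pairs.**

**Lemma 8.** For this choice no adjacent fork pair crosses.

*Proof.* If such a pair crosses, we exchange its sides. Suppose $e,f$ cross, $w_e=w_f=w$, $y_e=y_f=y$, and by Lemma 3(3) let $\lambda(e)=R$, $\lambda(f)=L$, $\ell_e<\ell_f$. Let $\lambda'$ agree with $\lambda$ except $\lambda'(e)=L$, $\lambda'(f)=R$.

*$\Omega$ does not increase.* By (2) only pairs of $\mathcal F$ in which $e$ or $f$ is inner are affected. The outer edges of the pairs in which $e$ is inner form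
$$\Gamma=\{g:\ \ell_g\in T_y,\ w_g\text{ a proper ancestor of }w\}.$$
Indeed, if $e$ is inner with outer edge $g$, the last common ancestor of $\ell_e,\ell_g$ is a proper descendant of $w$, hence in $T_y$. Conversely, for $g\in\Gamma$ this last common ancestor lies in $T_y$, and $w,w_g$ are proper ancestors of it. The set is the same for $f$, and all these pairs have weight $M^{\mathrm{dep}(w)}$. By Lemma 3(2) the number of crossings of $e,f$ with $\Gamma$ is
$$\#\{\ell_g>\ell_e\}+\#\{\ell_g<\ell_f\}\ \text{ before},\qquad \#\{\ell_g<\ell_e\}+\#\{\ell_g>\ell_f\}\ \text{ after}.$$
An edge $g$ with $\ell_g<\ell_e$ or $\ell_g>\ell_f$ counts once both before and after. One with $\ell_e<\ell_g<\ell_f$ counts twice before and not at all after. So the number drops by $2\,\#\{\ell_e<\ell_g<\ell_f\}\ge0$, and $\Omega$ stays minimal.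

*The number of crossing adjacent pairs decreases.* The adjacent fork pairs that contain $e$ or $f$ lie in the group $\{h:y_h=y\}$. Write the sides of this group as a word in the order of the leaves; by Lemma 3(3) the crossings in the group are the inversions ($R$ before $L$) of this word. The exchange turns the letters $R\cdots L$ of $e$ and $f$ into $L\cdots R$. The pair $e,f$ is no longer an inversion. A letter strictly between was in exactly one inversion with $e,f$ before ($R$ with $f$, $L$ with $e$) and is in none after. A letter before both is in one such inversion if it is $R$ and in none if it is $L$, before as well as after; for a letter after both it is one if $L$ and none if $R$, before as well as after. So the number strictly decreases, against the choice. $\square$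

**Proposition 9.** For the drawing $\hat f$ so chosen, with crossing set $X$, if $\varepsilon\in\mathbb Q^X$ satisfies (1), then $\varepsilon=0$.

*Proof.* By Lemma 8 no adjacent fork pair crosses. A virtual configuration whose crossed set is a proper subset of $X$ would have $\Omega<\Omega_{\min}$, since all weights are positive. So Lemma 6 applies. $\square$

**Proof of Theorem A.** By Section 2 we may assume $G$ connected and simple, and by subdivision we may pass to the graph of Section 3. Suppose two lifts of the drawing $\hat f$ are equivalent and differ exactly at $S\subset X$. Then (1) holds with $\varepsilon=\pm1$ on $S$ and $0$ elsewhere. Proposition 9 gives $S=\emptyset$, so they are the same lift. $\blacksquare$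

For $K_{3,3}$ we have $M=6$. An odd number of the four pairs of Section 4 cross; those with inner edge $\gamma$ have weight $6$, and those with inner edge $\delta$ have weight $36$. So $\Omega_{\min}=6$, and the chosen drawing has a single crossing, $(\alpha,\gamma)$ or $(\beta,\gamma)$.

## 8. Twisted crossings and a sharper theorem

Independence of the functionals gives more than the comparison of $2^p$ lifts: we may also insert twists.

**Definition (twisted embeddings).** Take a regular projection with crossings $x=1,\dots,p$, each between two oriented edges $e_x,g_x$, and $m\in(2\mathbb Z+1)^p$. Let $f_m$ be the embedding obtained as follows. Near $x$ the two edges both move forward in some common direction. Let them cross $|m_x|$ times in a row (a twist of $|m_x|$ half-twists), so that the signs $q(e_x,g_x)$ are $q_0,-q_0,q_0,\dots,q_0$, where $q_0=q_{0,x}$ is the sign at the original crossing. If $m_x>0$, then $e_x$ is over where the sign is $q_0$ and $g_x$ is over where it is $-q_0$; if $m_x<0$, the other way round.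

For example, $m_x=3$ gives signs $q_0,-q_0,q_0$ with $e_x,g_x,e_x$ over in turn. The $f_m$ with $m\in\{\pm1\}^p$ are the $2^p$ lifts.

**Theorem B.** Let $G_0$ be a finite connected simple graph, $T_0$ any normal (depth-first-search) spanning tree, and $G$ the subdivision of Section 3. The projection $\hat f$ constructed above satisfies:
1. no edge of $T_0$ is crossed, no edge crosses itself, edges of $G_0$ with a common vertex do not cross, and any two edges cross at most once;
2. the $p$ functionals $z\mapsto z(e_x\times g_x)+z(g_x\times e_x)$ on $Z_2(D_2;\mathbb Q)$ are linearly independent. In particular $p\le\dim Z_2(D_2;\mathbb Q)=\dim H_2(D_2;\mathbb Q)$, and the degree functionals of the $2^p$ lifts are the vertices of a nondegenerate $p$-dimensional parallelepiped;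
3. the embeddings $f_m$, $m\in(2\mathbb Z+1)^p$, are pairwise non-isotopic. They are not even homotopic through continuous maps $f_t:G\to\mathbb R^3$ with $f_t(\sigma)\cap f_t(\tau)=\emptyset$ for all $t$ and all disjoint closed cells $\sigma,\tau$ of $G$ (edges may pass through themselves and through adjacent edges of $G$).

*Proof.* **Part 1: edges with a common vertex.** The other assertions hold for every tree drawing, by Section 4. Tree edges of $T$ are uncrossed, so only two non-tree edges $xw_e$ and $x'w_f$ of $G_0$ can cross, and only in their cotree parts $e,f$. Here $x,x'$ are the parents of $\ell_e,\ell_f$. There are three ways to share a vertex.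

- $w_e=w_f$. If $\{e,f\}$ is a fork pair, it is adjacent and Lemma 8 applies. If not, Lemma 3(1) applies.
- $x=x'$ and $w_e\neq w_f$. Then $v=x$, and $\ell_e,\ell_f$ are children of $x$ without descendants. So the sign $\rho_x(\ell_e,\ell_f)$ affects only the pair $\{e,f\}$. This pair lies in $\mathcal F$, since $w_e,w_f$ are proper ancestors of $x$. If it were crossed, reversing this one sign would give a virtual configuration with smaller $\Omega$, which is impossible.
- $w_f=x$. Then $\ell_f\in T_x$, and $\ell_e$ is a leaf child of $x$, so $v=x=w_f$. The pair is not a fork pair, and Lemma 3(1) applies. The case $w_e=x'$ is symmetric.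

**Part 2: independence.** The independence is Proposition 9. So $p$ is at most the dimension of $Z_2(D_2;\mathbb Q)$, and this space equals $H_2(D_2;\mathbb Q)$ because $D_2$ has no 3-cells. By Lemma 1, changing crossing $x$ changes the degree functional by $\eta_x\varphi_{e_xg_x}$ with a sign $\eta_x$, independently of the other crossings. So the $2^p$ degree functionals are $\deg_{f}+\sum_{x\in S}\eta_x\varphi_{e_xg_x}$ with $f$ one fixed lift, $\eta_x$ the sign for changing $x$ in $f$, and $S\subset\{1,\dots,p\}$. These are the vertices of a parallelepiped with linearly independent edge vectors.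

**Part 3: twists.** We compute the degree with Lemma 1, whose proof counts crossings one by one, so it does not matter that a pair may now cross several times. The twist at $x$ contributes to $\deg_{f_m}(z)$
$$-q_0\Bigl(\tfrac{m_x+1}2\,z(e_x\times g_x)+\tfrac{m_x-1}2\,z(g_x\times e_x)\Bigr)\tag{8}$$
for either sign of $m_x$. If $m_x>0$, there are $\frac{m_x+1}2$ crossings with $e_x$ over and sign $q_0$, each contributing $-q_0\,z(e_x\times g_x)$, and $\frac{m_x-1}2$ crossings with $g_x$ over and sign $-q_0$, each contributing $-q_0\,z(g_x\times e_x)$. If $m_x<0$, there are $\frac{|m_x|+1}2=-\frac{m_x-1}2$ crossings with $g_x$ over and sign $q_0$, each contributing $+q_0\,z(g_x\times e_x)$, and $\frac{|m_x|-1}2=-\frac{m_x+1}2$ crossings with $e_x$ over and sign $-q_0$, each contributing $+q_0\,z(e_x\times g_x)$. Both cases give (8). Hence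
$$\deg_{f_m}(z)-\deg_{f_{m'}}(z)=-\sum_xq_{0,x}\,\tfrac{m_x-m'_x}2\,\bigl(z(e_x\times g_x)+z(g_x\times e_x)\bigr).$$
A homotopy $f_t$ as in part 3 makes $(x,y)\mapsto\frac{f_t(x)-f_t(y)}{|f_t(x)-f_t(y)|}$ a well-defined homotopy on $D_2$, so it preserves the degree; an ambient isotopy is a special case. So if $f_m$ and $f_{m'}$ are related in this way, (1) holds with $\varepsilon_x=-q_{0,x}(m_x-m'_x)/2$. Proposition 9 gives $\varepsilon=0$, that is, $m=m'$. $\blacksquare$
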